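
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\numberwithin{equation}{section}

\title{The hyperorder of solutions of $f^{(k)}-e^{Q}f=1$}


\begin{abstract}
Let $k\ge 1$ and let $Q$ be a transcendental entire function. We prove that every solution of
$f^{(k)}-e^{Q}f=1$ has infinite hyperorder. More precisely, for every nonconstant entire $Q$, every
polynomial $P\not\equiv 0$ and every solution $f$ of $f^{(k)}-e^{Q}f=P$, we have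
$\log\log M(r,f)\sim M(r,Q)/k$ as $r\to\infty$ outside a set of finite logarithmic measure. Near a
point where $|Q|$ is maximal we use $Q$ itself as the coordinate. A solution that grew too slowly would
produce, in a limit, an entire solution of $F^{(k)}=e^{v}F+1$ of moderate growth in a right
half-plane, and a divergent Laurent series shows that no such solution exists.
\end{abstract}

\section{The question and the answer}

Let $k$ be a positive integer and $Q$ an entire function, and consider
\begin{equation}\label{eq:one}
 f^{(k)}-e^{Q(z)}f=1 .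
\end{equation}
The equation is linear with entire coefficients, so all its solutions are entire. It describes a
value-sharing condition. Let $g$ be entire, and suppose that $g-1$ and $g^{(k)}-1$ do not vanish
identically and have the same zeros with the same multiplicities. Then $(g^{(k)}-1)/(g-1)$ is
entire without zeros, hence of the form $e^{Q}$, and $f=g-1$ solves \eqref{eq:one}. Conversely, if $f$
solves \eqref{eq:one}, then $f\not\equiv0$ and $g=1+f$ satisfies $g^{(k)}-1=e^{Q}(g-1)$. To ask how
solutions of \eqref{eq:one} grow is to ask how a function grows that shares the value $1$, counting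
multiplicities, with its $k$-th derivative.

Write $M(r,g)=\max_{|z|=r}|g(z)|$, and for entire $f$ let
$T(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta$ be the Nevanlinna characteristic. We
use the standard inequalities
\begin{equation}\label{eq:TM}
 T(r,f)\le\log^+M(r,f)\le 3\,T(2r,f).
\end{equation}
The \emph{hyperorder} of $f$ is
\[
 \sigma_2(f)=\limsup_{r\to\infty}\frac{\log\log T(r,f)}{\log r}.
\]
The following question is posed in \cite{source}: \emph{if $Q$ is transcendental and $f$ is a solution of
\eqref{eq:one}, is it true that $\sigma_2(f)=+\infty$?}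

The natural guess is yes. Where $\operatorname{Re}Q$ is large, one expects the solutions of
$f^{(k)}=e^{Q}f$ to behave like $\exp(\omega\int e^{Q/k}dz)$ with $\omega^k=1$. This suggests
$\log\log M(r,f)\approx M(r,Q)/k$, and $M(r,Q)$ grows faster than every power of $r$ when $Q$ is transcendental.
There is, however, a serious competitor. The function $-e^{-Q}$ is an approximate solution of \eqref{eq:one}
where $\operatorname{Re}Q$ is large, and it is \emph{small} there. If $Q$ is constant, it is an exact
solution, and it does not grow at all. For nonconstant $Q$ one has to exclude that some solution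
follows this small approximate solution wherever rapid growth is expected. This cannot happen.

A set $E\subset[1,\infty)$ has \emph{finite logarithmic measure} if $\int_E dt/t<\infty$.

\begin{theorem}\label{thm:main}
Let $k\ge1$, let $Q$ be a nonconstant entire function, let $P\not\equiv0$ be a polynomial, and let $f$ be
any solution of
\begin{equation}\label{eq:main}
 f^{(k)}-e^{Q}f=P .
\end{equation}
There is a set $E$ of finite logarithmic measure, depending only on $Q$, and empty if $Q$ is a
polynomial, such that
\begin{equation}\label{eq:asym}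
 \log\log M(r,f)=\frac{1+o(1)}{k}\,M(r,Q)\qquad(r\to\infty,\ r\notin E).
\end{equation}
\end{theorem}

The left side of \eqref{eq:asym} is defined for large $r$, because $f$ is not constant. Indeed, $f\equiv0$ would give $P\equiv0$,
and a constant $f\not\equiv0$ would make $e^{Q}$ a polynomial without zeros, hence $Q$ constant.

\begin{corollary}\label{cor:main}
Under the hypotheses of Theorem \ref{thm:main}:
\begin{enumerate}
\item[(i)] If $Q$ is transcendental, then $\lim_{r\to\infty}\dfrac{\log\log T(r,f)}{\log r}=+\infty$, so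
$\sigma_2(f)=+\infty$.
\item[(ii)] If $Q$ is a nonconstant polynomial, then $\sigma_2(f)=\deg Q$.
\item[(iii)] In all cases $\limsup_{r\to\infty}\dfrac{\log\log\log T(r,f)}{\log r}$ equals the order of $Q$, that is,
$\limsup_{r\to\infty}\dfrac{\log\log M(r,Q)}{\log r}$.
\end{enumerate}
\end{corollary}

Part (i) with $P=1$ answers the question affirmatively, for every $k$, every transcendental $Q$ and every
solution $f$. The hypotheses cannot simply be dropped. For constant $Q$ and $P=1$ we have just seen the
solution $-e^{-Q}$, and for $P\equiv0$ there is the solution $f\equiv0$.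

\section{The idea, on the smallest case}\label{sec:idea}

Take $k=1$, $Q(z)=z$, $P=1$. The equation $f'-e^{z}f=1$ says that $(fe^{-e^{z}})'=e^{-e^{z}}$. We integrate
from $z$ to $z+2\pi i$. Since $e^{-e^{s}}=1+\sum_{n\ge1}(-1)^ne^{ns}/n!$ and the terms with $n\ge 1$
integrate to $0$, every solution satisfies
\begin{equation}\label{eq:toy}
 f(z+2\pi i)-f(z)=2\pi i\,e^{e^{z}} .
\end{equation}
Hence $\max\big(|f(x)|,|f(x+2\pi i)|\big)\ge\pi e^{e^{x}}$ for real $x$. With $r=\sqrt{x^2+4\pi^2}$ and $x>0$ this gives
$\log\log M(r,f)\ge x= r+o(1)$, which is the lower bound in \eqref{eq:asym}, because $M(r,Q)=r$.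

One solution is small on the positive axis, namely $f(x)=-\int_x^\infty \exp(e^x-e^s)\,ds$, for which
$|f(x)|\le e^{-x}$ because $e^s-e^x\ge e^x(s-x)$. This is the competitor of Section 1. By \eqref{eq:toy}
it pays for its smallness on the translate $\operatorname{Im}z=2\pi$ of the axis.

For $k\ge2$ there is no such explicit formula, so we rephrase the argument for $k=1$ in a form that survives.
Suppose that $|f(x)|$ and $|f(x+2\pi i)|$ are both $O(e^{\gamma e^{x}})$ as $x\to+\infty$, for some $\gamma<1$.
The difference $f(z+2\pi i)-f(z)$ solves the homogeneous equation, so it equals $ce^{e^z}$ for a constant $c$. The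
growth bound on the positive axis forces $c=0$. Hence $f$ is $2\pi i$-periodic, say
$f=\sum_{n\in\mathbb Z}a_ne^{nz}$. The equation gives $na_n=a_{n-1}$ for $n\ne0$ and $a_{-1}=-1$, hence
$|a_{-N}|=(N-1)!$, and the Laurent series $\sum a_nw^n$ diverges for every $w\neq0$, a contradiction. For general $k$ the
growth bound will be $|F(v)|\le C\exp(\gamma k\,e^{\operatorname{Re}v/k})$ with $\gamma<1$, imposed in a right
half-plane. This is what we call moderate growth.

The proof for general $Q$ brings the problem back to this computation.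
\begin{itemize}
\item[(a)] \emph{Model} (Section \ref{sec:model}): the equation $F^{(k)}=e^{v}F+1$ has no entire solution of
moderate growth in a right half-plane.
\item[(b)] \emph{Coordinate} (Section \ref{sec:coord}): suppose that $f$ is too small on $|z|=r$, where $r\notin E$ is large, and put
$M=M(r,Q)$. Near a point of $|z|=r$ where $|Q|=M$, the function $Q$ behaves like a power of $z$, and
$u=Q(z)$ is a good coordinate on a large region. After a translation $u=u_*+v$ the equation becomes a slowly varying
perturbation of the model. It holds for $\operatorname{Re}v$ up to almost $M$ and on a strip whose height is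
comparable to $M$, so it sees many translates by $2\pi i$.
\item[(c)] \emph{Propagation} (Sections \ref{sec:normal} and \ref{sec:paths}): the assumed smallness of $f$ is useful
at the far end $\operatorname{Re}v\approx(1-5\delta)M$, where $\delta>0$ is a small constant. We transport it back to bounded $v$,
where it becomes moderate growth, uniformly in $r$.
\item[(d)] \emph{Limit} (Section \ref{sec:limit}): as $r\to\infty$ we obtain an entire solution of the model
that contradicts (a).
\end{itemize}

Step (c) is the technical part, and the toy case shows what it involves. With $x=e^{z}$ the equation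
reads $f_x=f+1/x$ on the Riemann surface of the logarithm, and along a path from $x$ to $t_1$
\[
 f(x)=e^{x-t_1}f(t_1)-\int_x^{t_1}e^{x-t}\,\frac{dt}{t} .
\]
If $|f|\le e^{o(X_1)}$ on the circle $|t|=X_1$, we want a path from $x$ to that circle on which
$\operatorname{Re}(t-x)\ge\gamma(|t|-|x|)$ for a fixed $\gamma>0$. Then the first term is negligible for
large $X_1$, and the integral is $O(e^{\gamma|x|})$. From most points one can go straight to the right, but from
points just above or below the negative axis this line runs into the neighborhood of $0$, where the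
estimates fail, and one must go around. For general $k$ the direction $1$ is replaced by
all $k$-th roots of unity at once, and the surface has to be cut off at a finite angle. The domain in
Section \ref{sec:paths} is built for this.

\section{The model equation}\label{sec:model}

\begin{proposition}\label{prop:model}
Let $k\ge1$, $\gamma\in(0,1)$, $C_*>0$ and $R_0\in\mathbb R$. There is no entire function $F$ with
\begin{equation}\label{eq:model}
 F^{(k)}=e^{v}F+1,\qquad |F(v)|\le C_*\exp\big(\gamma k\,e^{\operatorname{Re}v/k}\big)\quad(\operatorname{Re}v>R_0).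
\end{equation}
\end{proposition}

\begin{proof}
Let $V$ be the space of entire solutions $y$ of $y^{(k)}=e^{v}y$ such that, for some $C_y$,
$|y(v)|\le C_y\exp(\gamma ke^{\operatorname{Re}v/k})$ when $\operatorname{Re}v>R_0$. Then $\dim V\le k$. Both the
equation and the bound are invariant under $v\mapsto v+2\pi i$, so $y(v)\mapsto y(v+2\pi i)$ is an injective
linear map of $V$ into itself.

\emph{Claim: $V=0$.} Otherwise the map has an eigenvector $y\ne0$, with nonzero eigenvalue
$e^{2\pi i\kappa}$. Then $e^{-\kappa v}y$ is entire and $2\pi i$-periodic, so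
\[
 y=\sum_{n\in\mathbb Z}a_ne^{(n+\kappa)v},\qquad \sum_{n\in\mathbb Z} a_nw^n\ \text{convergent for all }w\ne0,\qquad
 (n+\kappa)^ka_n=a_{n-1}.
\]

If $\kappa\notin\mathbb Z$, the recursion can be run in both directions, so all $a_n\ne0$. Then
$|a_{n-1}/a_n|=|n+\kappa|^k\to\infty$ as $n\to-\infty$, and the Laurent series diverges for every $w\neq0$, a
contradiction.

If $\kappa\in\mathbb Z$, we may renumber so that $\kappa=0$. The recursion with $n=0$ gives $a_{-1}=0$, hence $a_n=0$ for
all $n<0$, and $a_n=a_0/(n!)^k$ for $n\ge0$ with $a_0\ne0$. For real $v$ and $t=e^{v/k}$ this means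
$|y(v)|=|a_0|\sum_{n\ge0}(t^n/n!)^k$. Take $t=N$ a positive integer and keep only the term $n=N$.
Since $\log N!\le\log N+\int_1^N\log s\,ds=\log N+N\log N-N+1$, we have $N^N/N!\ge e^{N-1}/N$. So
$|y|\ge|a_0|\,(e^{N-1}/N)^k$ at the point $v=k\log N$, while membership in $V$ gives $|y|\le C_ye^{\gamma kN}$ there once
$k\log N>R_0$. As $\gamma<1$, this is impossible for large $N$. The claim is proved.

Now let $F$ satisfy \eqref{eq:model}. Then $F(v+2\pi i)-F(v)$ solves the homogeneous equation and obeys
the bound with $C_y=2C_*$, so it lies in $V=0$. Hence $F=\sum_{n\in\mathbb Z}a_ne^{nv}$ with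
$\sum a_nw^n$ convergent for all $w\ne0$, and
\[
 n^ka_n=a_{n-1}\quad(n\ne0),\qquad 0=a_{-1}+1 .
\]
With $n=-N$ this reads $a_{-N-1}=(-N)^ka_{-N}$ for $N\ge1$. So $|a_{-N}|=((N-1)!)^k$, and the series diverges for every
$w\ne0$. This is a contradiction.
\end{proof}

The constant term $1$ enters only through $a_{-1}=-1$. The condition $\gamma<1$ is needed in the claim, since
for $\gamma=1$ the space $V$ contains
$\sum_{n\ge0} e^{nv}/(n!)^k$, which is bounded by $\big(\sum_{n\ge0}|e^{v/k}|^n/n!\big)^k=\exp(ke^{\operatorname{Re}v/k})$.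

\section{The exceptional set, the upper bound, and the reduction}\label{sec:reduction}

\subsection{The exceptional set}

Let first $Q=\sum c_nz^n$ be transcendental. Let $\mu(r)=\max_n|c_n|r^n$ be its maximum term and $\nu=\nu(r)$
its central index, the largest $n$ for which the maximum is attained. Then $\nu(r)\to\infty$. For each $r$ choose
$z_r$ with $|z_r|=r$ and $|Q(z_r)|=M(r,Q)$. Wiman--Valiron theory \cite{Hayman} says that for fixed
$\tau>\frac12$, outside a set of finite logarithmic measure,
\[
 Q(z)=(1+o(1))\,Q(z_r)\Big(\frac z{z_r}\Big)^{\nu}\quad\text{uniformly for }|z-z_r|\le r\nu^{-\tau}.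
\]
We use $\tau=\frac34$. We also need $\nu$ not to be too large. Put $\ell=\log\mu$, which is continuous and tends to $\infty$. Off a discrete set,
$d\ell/d\log r=\nu$, and therefore, integrating over those $r$ beyond a point where $\ell\ge1$,
\[
 \int_{\{\nu>\ell^2\}}d\log r\le\int\frac{\nu}{\ell^{2}}\,d\log r=\int\frac{d\ell}{\ell^2}<\infty .
\]
Since $\mu(r)\le M(r,Q)$ by Cauchy's inequality, $\nu\le(\log M(r,Q))^2$ outside a set of finite logarithmic
measure. Let $E$ be the union of the two exceptional sets. If $Q$ is a polynomial, put $\nu=\deg Q$ and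
$E=\emptyset$, with $z_r$ chosen as before.

For each fixed $K$ we then have, as $r\to\infty$ with $r\notin E$,
\begin{equation}\label{eq:WV}
 Q(z_re^{\zeta/\nu})=Q(z_r)\,e^{\zeta}\,(1+\varepsilon_r(\zeta)),\qquad \varepsilon_r\to0\ \text{ uniformly on }|\zeta|\le K,
\end{equation}
\begin{equation}\label{eq:small}
 \log\nu=o(M(r,Q)),\qquad \log r=o(M(r,Q)).
\end{equation}
In the transcendental case \eqref{eq:WV} holds because
$|z_re^{\zeta/\nu}-z_r|=O(r/\nu)$ is eventually less than $r\nu^{-3/4}$, and the first part of \eqref{eq:small} because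
$\log\nu\le2\log\log M(r,Q)$. For a polynomial, $Q(z)\sim cz^{\nu}$ gives \eqref{eq:WV}, and $\nu$ is fixed. The second part of
\eqref{eq:small} holds for all $r\to\infty$, since $Q$ is nonconstant, so that $M(r,Q)\ge cr$ for some $c>0$ and all large $r$.

The lower bound in Theorem \ref{thm:main} is the following statement. Its proof occupies Sections
\ref{sec:coord}--\ref{sec:limit}.

\begin{proposition}\label{prop:lower}
Let $k,Q,P,f$ be as in Theorem \ref{thm:main}. For every $\delta\in(0,\frac1{16}]$ and all sufficiently large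
$r\notin E$,
\[
 \log M(r,f)>\exp\Big(\frac{(1-6\delta)M(r,Q)}{k}\Big).
\]
\end{proposition}

\subsection{The upper bound}

Let $A(r)=\max_{|z|\le r}\operatorname{Re}Q$ and $\Theta=\max(1,e^{A(r)/k})$, so that $|e^{Q}|\le\Theta^k$ in
$|z|\le r$. On a radius from $0$ to a point of modulus $r$, parametrized by arc length, put
$w_j=f^{(j)}\Theta^{-j}$ for $0\le j\le k-1$. Then $|w_j'|=\Theta|w_{j+1}|$ for $j<k-1$, and by \eqref{eq:main}
\[
 |w_{k-1}'|=\Theta^{-(k-1)}|e^{Q}f+P|\le\Theta|w_0|+\max_{|z|\le r}|P| .
\]
So $|w|_\infty=\max_j|w_j|$ satisfies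
$|w(s)|_\infty\le|w(0)|_\infty+r\max_{|z|\le r}|P|+\int_0^s\Theta|w|_\infty$, and Gronwall's inequality gives
\[
 |w|_\infty\le e^{r\Theta}\Big(\max_{j<k}|f^{(j)}(0)|+r\max_{|z|\le r}|P|\Big).
\]
Hence $\log M(r,f)\le r\Theta+O(\log r)$. Since $A(r)\le M(r,Q)$ and $\log r=o(M(r,Q))$,
\begin{equation}\label{eq:upper}
 \log\log M(r,f)\le\frac{\max(A(r),0)}{k}+\log r+O(1)\le\frac{1+o(1)}k\,M(r,Q)\qquad(\text{all large }r).
\end{equation}

\subsection{Proof of Theorem \ref{thm:main} and Corollary \ref{cor:main} from Proposition \ref{prop:lower}}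

The set $E$ does not depend on $\delta$, so Proposition \ref{prop:lower} for all $\delta$ together with
\eqref{eq:upper} gives \eqref{eq:asym}.

For the corollary, let $r$ be large. The interval $[r/4,r/2]$ has logarithmic measure $\log2$, so it contains some
$r'\notin E$. By \eqref{eq:TM} and Proposition \ref{prop:lower} with $\delta=\frac1{16}$, for which $1-6\delta=\frac58$,
\[
 \log T(r,f)\ge\log T(2r',f)\ge\log\big(\tfrac13\log M(r',f)\big)\ge\tfrac5{8k}M(r',Q)-\log3\ge\tfrac1{2k}M(r/4,Q).
\]
On the other side, \eqref{eq:TM} and \eqref{eq:upper} give $\log T(r,f)\le\frac{1+o(1)}kM(r,Q)$. Hence for all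
large $r$
\[
 \log M(r/4,Q)-O(1)\le\log\log T(r,f)\le\log M(r,Q)+O(1).
\]
If $Q$ is transcendental, $\log M(r,Q)/\log r\to\infty$, and the left inequality gives (i). If $Q$ is a
polynomial, $\log M(r,Q)\sim\deg Q\cdot\log r$ gives (ii). Taking one more logarithm, and using $\log(r/4)\sim\log r$, we
obtain (iii). \qed

\section{The function $Q$ as a coordinate}\label{sec:coord}

We argue by contradiction. Suppose that Proposition \ref{prop:lower} fails for some fixed
$\delta\in(0,\frac1{16}]$. Then there are $r=r_n\to\infty$, $r_n\notin E$, with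
\begin{equation}\label{eq:contra}
 B:=\log M(r,f)\le\exp\big((1-6\delta)M/k\big),\qquad M:=M(r,Q)\to\infty .
\end{equation}
From now on $r=r_n$. The symbols $o(\cdot)$ refer to $n\to\infty$, and $C,c>0$ denote constants
depending only on $k,\delta,P$, possibly different at each occurrence. The same holds for the constants implied by
$O(\cdot)$. The words ``for $n$ large'' are understood throughout. How large $n$ has to be may depend on all
other fixed data.

\subsection{Inverting $Q$}

Write $z=z_re^{\zeta/\nu}$. By \eqref{eq:WV} the function $\log Q$ is almost linear in $\zeta$, so it can be inverted on any fixed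
disc. Take $K=\log(8/\delta)+8$, write $Q(z_r)=Me^{i\varphi}$ with $\varphi\in(-\pi,\pi]$, and put
$\psi=\operatorname{Log}(1+\varepsilon_r)$. Then $\psi\to0$ uniformly on $|\zeta|\le K$, and
$\psi'\to0$ uniformly on $|\zeta|\le K-1$ by Cauchy's estimate. Let $|\lambda-i\varphi|\le K-2$. On $|\zeta|=K-1$
we have $|\zeta+i\varphi-\lambda|\ge1>|\psi(\zeta)|$, so by Rouch\'e's theorem the equation
\[
 \zeta+i\varphi+\psi(\zeta)=\lambda
\]
has a unique solution $\zeta=\Xi(\lambda)$ in $|\zeta|<K-1$. It is analytic in $\lambda$, with
$\Xi(\lambda)=\lambda-i\varphi+o(1)$ and $\Xi'=1/(1+\psi'(\Xi))=1+o(1)$. Let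
\[
 \Omega=\{U:\ \delta/8<|U|<e^{-\delta/2},\ |\arg U|<3\pi/4\},\qquad
 Z(u)=z_r\exp\Big(\frac{\Xi(\log(u/M))}{\nu}\Big)\quad(u\in M\Omega).
\]
This is well defined: for $u\in M\Omega$ we have
$|\log(u/M)-i\varphi|\le\log(8/\delta)+\frac{7\pi}4<K-2$. By \eqref{eq:WV},
\[
 Q(Z(u))=Me^{i\varphi}e^{\Xi+\psi(\Xi)}=u .
\]
Moreover $|Z(u)|<r$, because $\operatorname{Re}\Xi=\log|u/M|+o(1)\le-\frac\delta2+o(1)<0$. Thus the assumption
\eqref{eq:contra} controls $f\circ Z$ on all of $M\Omega$.

Put $q(u)=Q'(Z(u))=1/Z'(u)$. Differentiating $Z$ gives $q=\nu u/(Z\,\Xi')$, so $q\ne0$. With the corresponding branch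
of the logarithm,
\begin{equation}\label{eq:logq}
 \Big|\log q(u)-\log\frac{\nu M}{z_r}\Big|=\Big|\log\frac uM-\frac\Xi\nu-\log\Xi'\Big|\le C\qquad(u\in M\Omega).
\end{equation}
By Cauchy's estimate, $|(\log q)'|\le C/M$ at points of $M\Omega$ at distance at least $cM$ from its boundary:
$q$ varies slowly. By \eqref{eq:small} and \eqref{eq:logq}, $\log|q|=\log\nu+\log M-\log r+O(1)=o(M)$ uniformly on $M\Omega$.

\subsection{Normalization}

Since $f'\circ Z=q\,\frac{d}{du}(f\circ Z)$, equation \eqref{eq:main} becomes
$(q\,\partial_u)^k(f\circ Z)=e^{u}f\circ Z+P\circ Z$. To compare it with the model, we move the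
origin to a point where $e^{u}=q^k$ approximately. As $\log|q|=o(M)$, such a point has $\operatorname{Re}u=o(M)$. We cannot use a
neighborhood of $u=0$, since $\Omega$ omits a disc about $0$. But we are free to move up the imaginary axis by
$\delta M$. Let $q_0=q(i\delta M)$, and choose $u_*$ with
\[
 e^{u_*}=q_0^k,\qquad \operatorname{Im}u_*\in[\delta M,\delta M+2\pi).
\]
Then $\operatorname{Re}u_*=k\log|q_0|=o(M)$, so $u_*=i\delta M+o(M)$. Put $u=u_*+v$ with
\[
 v\in\Lambda=\Big\{-\frac{\delta M}4\le\operatorname{Re}v\le(1-4\delta)M,\ |\operatorname{Im}v|\le\frac{\delta M}4\Big\}.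
\]
Up to an error $o(1)$, the point $U=u/M=i\delta+v/M+o(1)$ lies in the rectangle
$-\frac\delta4\le\operatorname{Re}U\le1-4\delta$, $\frac34\delta\le\operatorname{Im}U\le\frac54\delta$. On this rectangle
\[
 \tfrac34\delta\le|U|\le(1-4\delta)+\tfrac54\delta=1-\tfrac{11}4\delta<e^{-\delta/2},\qquad
 0<\arg U\le\tfrac\pi2+\arctan\tfrac13<\tfrac{3\pi}4 ,
\]
so $U$ stays at distance at least $c$ from $\partial\Omega$. Put $b(v)=q(u_*+v)/q_0$. By \eqref{eq:logq} and the bound
for $(\log q)'$, on $\Lambda$
\begin{equation}\label{eq:b}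
 |\log b|\le C,\qquad|b'/b|\le C/M,\qquad b\to1\ \text{ locally uniformly on }\mathbb C .
\end{equation}
The last statement holds because, for bounded $v$, the segment from $i\delta M$ to $u_*+v$ has length $o(M)$ and stays at
distance at least $cM$ from the boundary of $M\Omega$, so $|\log b|\le\frac CM\,o(M)=o(1)$. By
Weierstrass' theorem all derivatives of $b$ tend to $0$ locally uniformly.

Let $z_*=Z(u_*)$. Since $|z_*|\ge re^{-K}\to\infty$, we have $P(z_*)\ne0$ and $-\log|P(z_*)|\le C$. Put
\[
 G(v)=\frac{q_0^k\,f(Z(u_*+v))}{P(z_*)},\qquad\rho(v)=\frac{P(Z(u_*+v))}{P(z_*)}.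
\]
As $q\,\partial_u=q_0\,b\,\partial_v$ and $e^{u}=q_0^ke^{v}$, the equation becomes
\begin{equation}\label{eq:G}
 (b\,\partial_v)^kG=e^{v}G+\rho .
\end{equation}
Here $|\rho|\le C$ on $\Lambda$, since $e^{-2K}\le|Z/z_*|\le e^{2K}$ and $|z_*|\to\infty$. Also $\rho\to1$ locally
uniformly: for bounded $v$, $\log\frac{u_*+v}{M}-\log\frac{u_*}M=O(|v|/M)$, so $Z(u_*+v)/z_*=\exp(O(|v|/M))\to1$. This is
where we use that $P$ is a nonzero polynomial. Finally, because $|Z|<r$ and $\log|q_0|=o(M)$,
\begin{equation}\label{eq:Gbound}
 \log|G|\le B+o(M)\qquad\text{on }\Lambda .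
\end{equation}

Formally, \eqref{eq:G} tends to the model equation, but we do not yet know that $G=G_n$ stays
bounded for bounded $v$: \eqref{eq:Gbound} allows $G$ to be very large. The next two sections supply
the bound.

\section{The normal form}\label{sec:normal}

In the model case $b=1$, the variable $x=ke^{v/k}$ turns the homogeneous equation into a perturbation of
$y^{(k)}=y$, whose solutions are combinations of the exponentials $e^{\omega x}$ with $\omega^k=1$. In general
we want $dx/dv=e^{v/k}/b$, with the constant of integration chosen so that $x\approx ke^{v/k}/b$.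
Integration by parts suggests the following definition. With $v_L=-\delta M/4$, put on $\Lambda$
\[
 x(v)=\frac{ke^{v/k}}{b(v)}+k\int_{v_L}^{v}\frac{b'(s)}{b(s)}\,\frac{e^{s/k}}{b(s)}\,ds ,
 \qquad\text{so that}\qquad \frac{dx}{dv}=\frac{e^{v/k}}{b}.
\]
Integrate vertically along $\operatorname{Re}s=v_L$ and then horizontally. By \eqref{eq:b} the integrand is at most
$\frac CMe^{\operatorname{Re}s/k}$, so the integral is at most
$Ce^{-\delta M/(4k)}+\frac CMe^{\operatorname{Re}v/k}$ in modulus. On
$\Lambda_1=\Lambda\cap\{\operatorname{Re}v\ge-\delta M/8\}$ the first term is at most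
$Ce^{-\delta M/(8k)}e^{\operatorname{Re}v/k}$, and hence
\begin{equation}\label{eq:x}
 x=\frac{ke^{v/k}}{b}\,\big(1+O(1/M)\big)\qquad\text{on }\Lambda_1 .
\end{equation}

\emph{The image of $\Lambda_1$.} The function $\xi:=k\log x=v+k\log k-k\log b+O(1/M)$ satisfies $|\xi(v)-v|\le C$ on
$\Lambda_1$. Let $\xi_0$ be a point of the rectangle
\[
 \Big\{-\frac{\delta M}{16}\le\operatorname{Re}\xi\le(1-5\delta)M,\ |\operatorname{Im}\xi|\le\frac{\delta M}8\Big\}.
\]
On $\partial\Lambda_1$ we have $|v-\xi_0|\ge\frac{\delta M}{16}>C\ge|\xi(v)-v|$. By Rouch\'e's theorem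
$\xi-\xi_0$ has exactly one zero in $\Lambda_1$, and it is simple. So $\xi$ has an analytic inverse on the
rectangle, and all our quantities become analytic functions of $x=e^{\xi/k}$ on the part
\[
 \Sigma=\Big\{e^{-\delta M/(16k)}\le|x|\le X_2,\ |\arg x|\le\frac{\delta M}{8k}\Big\},\qquad X_2=e^{(1-5\delta)M/k},
\]
of the Riemann surface of the logarithm.

\emph{The equation in $x$.} Let $a=e^{v/k}$. Since $dx/dv=a/b$, we have $b\,\partial_v=a\,\partial_x$, and
\eqref{eq:G} reads
\[
 (a\,\partial_x)^kG=a^kG+\rho .
\]
Moreover $da/dx=\frac ak\cdot\frac ba=\frac bk$, so by \eqref{eq:x}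
\[
 \alpha:=\frac{a_x}{a}=\frac{b}{ka}=\frac{1+O(1/M)}x,\qquad c|x|\le|a|\le C|x| .
\]
On
\[
 \Sigma'=\Big\{1\le|x|\le\frac{X_2}2,\ |\arg x|\le\frac{\delta M}{8k}-1\Big\}
\]
the disc of radius $|x|/2$ about $x$ lies in $\Sigma$, because on it the modulus lies between $\frac12|x|$ and
$\frac32|x|$, and the argument differs from $\arg x$ by at most $\frac\pi6<1$. So Cauchy's estimate gives $|\alpha^{(i)}|\le C|x|^{-1-i}$ for
$0\le i\le k$.

Write $\partial=\partial_x$. For every exponent $\theta$ we have $a^{-\theta}\partial a^{\theta}=\partial+\theta\alpha$ as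
operators, so by induction
\[
 a^{-k}(a\partial)^k=(\partial+(k-1)\alpha)\cdots(\partial+\alpha)\,\partial .
\]
Put $G=a^{s}y$, where $a^{s}=e^{sv/k}$. The equation becomes
\[
 (\partial+(k-1+s)\alpha)\cdots(\partial+(1+s)\alpha)(\partial+s\alpha)\,y=y+H,\qquad H=a^{-k-s}\rho .
\]
On the left, the coefficient of $\partial^{k-1}$ is $\big(\binom k2+ks\big)\alpha$. The function $\alpha$ is of size $1/|x|$, which is not
integrable at infinity, and we remove this term by choosing $s=-\frac{k-1}2$. The coefficient of $\partial^k$ is $1$. For $j\le k-2$, the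
coefficient $P_j$ of $\partial^j$ is a sum, with constant coefficients, of products of functions $\alpha^{(i)}$: each of the $k-j$ factors that does not contribute a
$\partial$ standing on the right contributes either an $\alpha$ or a differentiation of an
$\alpha$. If $\alpha^{(i)}$ is given weight $i+1$, each product has weight $k-j\ge2$. Hence on $\Sigma'$
\[
 y^{(k)}+\sum_{j=0}^{k-2}P_jy^{(j)}=y+H,\qquad|P_j|\le C|x|^{-2},\qquad|H|=|a|^{-(k+1)/2}|\rho|\le C|x|^{-1} .
\]

\emph{Diagonalization.} Let $\omega_j=e^{2\pi ij/k}$ and define $\eta_0,\dots,\eta_{k-1}$ by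
\[
 y^{(i)}=\sum_{j=0}^{k-1}\omega_j^i\eta_j\quad(0\le i\le k-1),\qquad\text{that is,}\qquad
 \eta_j=\frac1k\sum_{i=0}^{k-1}\omega_j^{-i}y^{(i)} .
\]
Since $\omega_j^{-(k-1)}=\omega_j$, we obtain
$\eta_j'-\omega_j\eta_j=\frac{\omega_j}{k}\,(y^{(k)}-y)$, and therefore on $\Sigma'$
\begin{equation}\label{eq:system}
 \eta_j'=\omega_j\eta_j+R_j,\qquad |R_j|\le C|x|^{-2}\max_l|\eta_l|+C|x|^{-1} .
\end{equation}

\section{Propagating the bound inward}\label{sec:paths}

\subsection{The domain}

We integrate the $j$-th equation of \eqref{eq:system} from $x$ to the circle $|t|=X_1:=X_2/4$, along paths on which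
$\operatorname{Re}\omega_j(t-x)$ does not decrease. Write $\langle s,t\rangle=\operatorname{Re}(s\bar t)$ for the
Euclidean inner product, and $d=\bar\omega_j$. Then $\operatorname{Re}\omega_j(t-x)=\langle t-x,d\rangle$, and the
natural path is the ray in direction $d$. It may run into the disc $|t|<X_0$, and then it has to go around along
the arc. It may also reach the end of the sector of the logarithmic surface to which we restrict ourselves. There
we bound the domain by a tangent line of the circle $|t|=X_0$, placed so that no direction $\bar\omega_j$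
is perpendicular to it. A path that hits this line can then follow it one way or the other.

Points of the logarithmic surface are identified with their projections to the plane in expressions such as $t-x$. A straight
segment or ray on the surface is a path whose projection is straight.

Let $m\ge1$ be an integer and put
\[
 \gamma=\sin\frac\pi{4k}\in(0,1),\qquad h=2\pi m+\frac\pi{4k},\qquad 1\le X_0<X_1 .
\]
The number $X_0$ is fixed in Section \ref{sec:uniform}, independently of $m$ and $n$.
Let $D$ be the set of points $x$ of the logarithmic surface with $X_0\le|x|\le X_1$ and either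
\[
 |\arg x|\le h,\qquad\text{or}\qquad h\le|\arg x|<h+\tfrac\pi2\ \text{ and }\ |x|\cos(|\arg x|-h)\ge X_0 .
\]
It is compact, because the last inequality keeps the cosine above $X_0/X_1$. For fixed $m$, $X_0$ and for $n$ large, $D$ and the discs of radius $1$ about its points with $|x|=X_1$ lie in
$\Sigma'$, because $X_1-1\ge1$, $X_1+1\le X_2/2$ and $\frac{\delta M}{8k}-1\ge h+\pi$.

The boundary of $D$ consists of part of $|x|=X_1$ and of the inner boundary $\Gamma$. The latter is made up of
the arc $|x|=X_0$, $|\arg x|\le h$, and of two straight segments, which start at $X_0e^{\pm ih}$, tangentially to the arc, in the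
directions $e_\pm=\pm ie^{\pm ih}$, and end on $|x|=X_1$. For all $j$,
\begin{equation}\label{eq:transv}
 |\langle e_\pm,d\rangle|=|\sin(h\pm2\pi j/k)|=\Big|\sin\frac{(1\pm8j)\pi}{4k}\Big|\ge\gamma ,
\end{equation}
because $1\pm8j$ is odd and $4k$ is even, so the last argument has distance at least $\frac\pi{4k}$ from
$\pi\mathbb Z$. This is the reason for the term $\frac\pi{4k}$ in $h$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\begin{scope}
 \fill[gray!15] (0,0) circle (3.3);
 \fill[white] (0,0) circle (1);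
 \draw (0,0) circle (1);
 \draw[dashed] (0,0) circle (3.3);
 \draw[very thick] (-2.7,0.6) -- (-0.8,0.6);
 \draw[very thick] (143.13:1) arc (143.13:90:1);
 \draw[very thick,->] (0,1) -- (3.145,1);
 \fill (-2.7,0.6) circle (2pt) node[above] {$x$};
 \fill (-0.8,0.6) circle (2pt) node[above left] {$p$};
 \fill (3.145,1) circle (2pt) node[right] {$t_1$};
 \node at (0,-0.3) {$|t|<X_0$};
 \node at (0,-2.5) {$D$};
\end{scope}
\begin{scope}[xshift=7.2cm]
 \fill[gray!15] (-70:1) arc (-70:22.5:1) -- (94.87:3.3) arc (94.87:-70:3.3) -- cycle;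
 \draw (-70:1) arc (-70:22.5:1) -- (94.87:3.3);
 \draw[dashed] (94.87:3.3) arc (94.87:-70:3.3);
 \draw[very thick] (2.5,1.6) -- (0.419,1.6);
 \draw[very thick,->] (0.419,1.6) -- (94.87:3.3);
 \fill (2.5,1.6) circle (2pt) node[below] {$x$};
 \fill (0.419,1.6) circle (2pt) node[left] {$p$};
 \fill (94.87:3.3) circle (2pt) node[above] {$t_1$};
 \fill (22.5:1) circle (1.5pt) node[left] {$X_0e^{ih}$};
 \node at (1.9,-1) {$D$};
\end{scope}
\end{tikzpicture}
\caption{Two paths (thick) from $x$ to the outer circle $|t|=X_1$ (dashed), each drawn on one piece of the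
logarithmic surface, with $D$ shaded. Left: direction $d=1$. The path meets the inner circle at $p$, follows it
until the tangent has direction $d$, and leaves along this tangent. Right: $k=2$, $d=-1$, near the end of $D$. The path
meets the straight part of the inner boundary at $p$ and follows it outward.}
\label{fig:paths}
\end{figure}

\begin{lemma}\label{lem:paths}
For every $x\in D$ and every $j$ there is a path in $D$ from $x$ to a point $t_1$ with $|t_1|=X_1$ such that for
all $t$ on it
\[
 \operatorname{Re}\omega_j(t-x)\ge\gamma(|t|-|x|),\qquad\text{and}\qquad\int\frac{|dt|}{|t|^2}\le\frac{14}{X_0}.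
\]
\end{lemma}

\begin{proof}
The path is stopped as soon as $|t|=X_1$. It is composed of pieces of two types:
\begin{itemize}
\item[(S)] a straight segment in a unit direction $e$ with $\langle e,d\rangle\ge\gamma$;
\item[(A)] an arc of $|t|=X_0$ along which $\langle t,d\rangle$ is nondecreasing.
\end{itemize}
On a piece of either type, running from $t'$ to $t$, we have
$\langle t-t',d\rangle\ge\gamma(|t|-|t'|)$: for (S) because
$\langle t-t',d\rangle\ge\gamma|t-t'|$, and for (A) because $|t|=|t'|$. These inequalities add up to the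
first assertion.

Start with the ray $t=x+sd$, $s\ge0$, which is of type (S). If it does not reach $|t|=X_1$ inside $D$, it leaves $D$
at some $p\in\Gamma$ with $|p|<X_1$ (possibly $p=x$). Let $N$ be the unit normal of $\Gamma$ at $p$ pointing into $D$, so $N=p/|p|$ on the
arc and $N=e^{\pm ih}$ on the segments. Near $p$, $D$ contains the half-plane $\langle t-p,N\rangle\ge0$, so
leaving implies $\langle d,N\rangle<0$.

\emph{Case A: $p=X_0e^{i\theta_p}$ lies on the arc.} Both $D$ and the set of directions $\{\bar\omega_j\}$ are
invariant under complex conjugation, so we may assume $\langle d,ie^{i\theta_p}\rangle\ge0$. Together with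
$\langle d,e^{i\theta_p}\rangle<0$ this means $d=e^{i(\theta_p+\pi/2+\beta)}$ with $\beta\in(0,\frac\pi2]$.
Move counterclockwise on the arc. At argument $\theta\in[\theta_p,\theta_p+\beta]$ the tangent $ie^{i\theta}$
makes the angle $\theta_p+\beta-\theta\in[0,\frac\pi2]$ with $d$, so this is type (A). Let
$\theta'=\theta_p+\beta$.

If $\theta'\le h$, leave the arc at $\theta'$ along the tangent, whose direction is exactly $d$. On this ray
$|t|\cos(\theta-\theta')=X_0$ with $\theta=\arg t\in[\theta',\theta'+\frac\pi2)$. As long as $\theta\le h$, it lies in $D$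
because $|t|\ge X_0$. For $\theta>h$ we have $0\le\theta-h\le\theta-\theta'<\frac\pi2$, hence
$|t|\cos(\theta-h)\ge X_0$. So the ray stays in $D$ up to $|t|=X_1$.

If $\theta'>h$, go along the arc to $\theta=h$ and then along the segment of $\Gamma$ in direction $e_+$. It makes the angle
$\theta'-h\in[0,\frac\pi2]$ with $d$, so $\langle e_+,d\rangle\ge0$, and then $\langle e_+,d\rangle\ge\gamma$
by \eqref{eq:transv}. This is type (S), and it leads to $|t|=X_1$.

\emph{Case B: $p$ lies on a segment,} by symmetry the upper one. If $\langle d,e_+\rangle\ge\gamma$, follow the segment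
outward to $|t|=X_1$. Otherwise $\langle d,-e_+\rangle\ge\gamma$ by \eqref{eq:transv}. Follow the segment inward to
$X_0e^{ih}$, which is type (S). At this point $\langle d,e^{ih}\rangle<0$, and the clockwise tangent $-e_+$ of
the arc satisfies $\langle d,-e_+\rangle>0$. So we can continue as in Case A, in the clockwise direction. The arc to be
traversed has angle at most $\frac\pi2<2h$, so the tangent gets the direction $d$ before the other
end $\arg t=-h$ is reached, and we leave along this tangent. As in Case A, it stays in $D$ up to $|t|=X_1$.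

There are at most three straight segments and one arc. Each segment lies on a line in the plane and in $|t|\ge X_0$. If $s$ is
arc length measured from the foot of the perpendicular from $0$ to the line, then $|t|\ge\max(X_0,|s|)$, so the segment
contributes at most $\int_{\mathbb R}\min(X_0^{-2},s^{-2})\,ds=4/X_0$. The arc contributes at most
$\frac\pi2/X_0\le2/X_0$. The sum is at most $14/X_0$.
\end{proof}

\subsection{The uniform bound}\label{sec:uniform}

Let $\mathfrak m=\max_{x\in D}\max_j|\eta_j(x)|e^{-\gamma|x|}<\infty$. Integrating \eqref{eq:system} along the path of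
Lemma \ref{lem:paths} gives
\[
 \eta_j(x)=e^{\omega_j(x-t_1)}\eta_j(t_1)-\int_x^{t_1}e^{\omega_j(x-t)}R_j(t)\,dt,\qquad
 |e^{\omega_j(x-t)}|\le e^{\gamma|x|-\gamma|t|} .
\]
Since $|t|^{-1}\le C|t|^{-2}e^{\gamma|t|}$, we have $|R_j(t)|\le C(\mathfrak m+1)|t|^{-2}e^{\gamma|t|}$ on $D$. Hence
\[
 \mathfrak m\le\max_{t\in D,\ |t|=X_1}\max_j|\eta_j(t)|\,e^{-\gamma X_1}+\frac{14C}{X_0}(\mathfrak m+1),
\]
where $C$ does not depend on $X_0,m,n$. Fix $X_0\ge1$, depending only on $k,\delta,P$, with $14C/X_0\le\frac12$.

The assumption \eqref{eq:contra} now enters. On discs of radius $1$ about points of $D$ with $|t|=X_1$ we have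
$y=a^{(k-1)/2}G$ with $|a|\le CX_1$ and $\log|G|\le B+o(M)$ by \eqref{eq:Gbound}. Cauchy's estimate for
$y,\dots,y^{(k-1)}$ gives
\[
 \log|\eta_j(t)|\le B+o(M)+k\log X_1+C\qquad(t\in D,\ |t|=X_1).
\]
Since $X_1=\frac14e^{(1-5\delta)M/k}$ and $B\le e^{(1-6\delta)M/k}$, the quantities $\max(B,0)$, $M$ and $\log X_1$ are all
$o(X_1)$. So the first term in the bound for $\mathfrak m$ tends to $0$. Thus $\mathfrak m\le o(1)+\frac12(\mathfrak m+1)$, and
$\mathfrak m\le2$ for $n$ large. As $|G|=|a|^{-(k-1)/2}|y|\le C|y|\le C\sum_j|\eta_j|$ on $D$, we have shown that for each $m\ge1$ and all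
$n\ge n(m)$
\begin{equation}\label{eq:Gunif}
 |G|\le C_*e^{\gamma|x|}\quad\text{on }D,\qquad\text{with }C_*,X_0\text{ independent of }m\text{ and }n .
\end{equation}

\section{Passage to the limit}\label{sec:limit}

We write $G_n$ for $G$. Any compact subset of the $v$-plane lies in $\Lambda_1$ for $n$ large.

\emph{The bound in terms of $v$.} Define $R_0$ by $ke^{R_0/k}=2X_0$. By \eqref{eq:b} and \eqref{eq:x},
$x(v)\to ke^{v/k}$ and $\arg x(v)\to\operatorname{Im}v/k$, locally uniformly. On a compact subset of
$\{\operatorname{Re}v\ge R_0,\ |\operatorname{Im}v|\le2\pi mk\}$ the limits satisfy $|ke^{v/k}|\ge2X_0$ and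
$|\operatorname{Im}v|/k\le2\pi m<h$. So for $n$ large this set is mapped into $D$, and \eqref{eq:Gunif} applies
there.

\emph{Convergence.} Expanding, $(b\,\partial_v)^k=b^k\partial_v^k+\cdots$, where the lower coefficients are polynomials in
$b,b',\dots$ each of whose terms contains a derivative of $b$. By \eqref{eq:b} and $\rho\to1$, if \eqref{eq:G} is
solved for $G^{(k)}$, its coefficients converge locally uniformly on $\mathbb C$ to those of
$G^{(k)}=e^{v}G+1$.

Let $v_0=R_0+1$. The disc $|v-v_0|\le1$ lies in $\{\operatorname{Re}v\ge R_0,\ |\operatorname{Im}v|\le2\pi k\}$, so $G_n$ is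
bounded on it, uniformly in $n$, by the case $m=1$ of \eqref{eq:Gunif}. By Cauchy's estimate the vectors
$(G_n,G_n',\dots,G_n^{(k-1)})(v_0)$ are bounded, and we may pass to a subsequence along which they converge. Let $F$ be the
solution of $F^{(k)}=e^{v}F+1$ whose initial values at $v_0$ are the limits. It is entire. Write the equations as
first-order systems $W_n'=A_nW_n+g_n$ and $W'=AW+g$, with $A_n\to A$ and $g_n\to g$ locally uniformly. Then
\[
 (W_n-W)'=A_n(W_n-W)+(A_n-A)W+(g_n-g),\qquad(W_n-W)(v_0)\to0 .
\]
Gronwall's inequality on segments starting at $v_0$ shows that $G_n\to F$ locally uniformly on $\mathbb C$.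

\emph{Conclusion.} Let $\operatorname{Re}v>R_0$, and choose $m$ with $|\operatorname{Im}v|\le2\pi mk$. Letting $n\to\infty$ in
\eqref{eq:Gunif} at $x=x(v)$ gives
\[
 |F(v)|\le C_*\exp\big(\gamma k\,e^{\operatorname{Re}v/k}\big),
\]
and $C_*$ and $R_0$ do not depend on $m$. So the bound holds in the whole half-plane $\operatorname{Re}v>R_0$. Since
$\gamma=\sin\frac\pi{4k}<1$, this contradicts Proposition \ref{prop:model}. Hence Proposition \ref{prop:lower} holds, and with
it Theorem \ref{thm:main} and Corollary \ref{cor:main}. \qed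

\begin{thebibliography}{9}
\bibitem{source} \emph{Differential analogues of the Br\"uck conjecture},
\url{https://www.impan.pl/shop/publication/transaction/download/product/85396}.
\bibitem{Hayman} Hayman, \emph{Canad. Math. Bull.} \textbf{17} (1974), 317--358.
\end{thebibliography}

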